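# Singular measures as projections of purely unrectifiable sets

## 1. One Cantor product in space and two of its shadows

Throughout, $\mathcal H^k$ is the non-normalized Hausdorff measure: $\mathcal H^k(S)$ is the limit, as $\eta\downarrow0$, of the infimum of $\sum_i(\operatorname{diam}W_i)^k$ over countable covers of $S$ by sets $W_i$ of diameter less than $\eta$. With this choice $\mathcal H^n(B(x,r))=(2r)^n$ for balls in $\mathbb R^n$, so on $\mathbb R^n$ the measure $\mathcal H^n$ is a constant multiple of Lebesgue measure, which we write $|\cdot|$. In the plane the constant is $4/\pi$. Balls $B(x,r)$ are closed.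

Let $C\subset[0,1]$ be the set of numbers $\sum_{i\ge1}a_i4^{-i}$ with all $a_i\in\{0,3\}$. At level $k$ it is covered by $2^k$ closed intervals of length $4^{-k}$, and two distinct level-$k$ intervals are at distance at least $2\cdot4^{-k}$. Since $2^k4^{-k}\to0$, $|C|=0$. Let $\xi$ be the probability measure on $C$ giving mass $2^{-k}$ to each level-$k$ interval; it has no atoms. Consider in $\mathbb R^3$
$$A_0=C\times C\times[0,1],\qquad \lambda=\xi\times\xi\times\mathcal L^1|_{[0,1]} .$$

*The number $c=\mathcal H^2(A_0)$ lies in $[\tfrac12,3]$.* The set $A_0$ is covered by $2^k\cdot2^k\cdot4^k=16^k$ cubes of side $4^{-k}$, each of diameter $\sqrt3\,4^{-k}$, and the squares of these diameters add up to $3$. So $c\le3$. Conversely, let $W$ be closed with diameter $d\in(0,\frac12)$ and choose $k\ge0$ with $2\cdot4^{-k-1}\le d<2\cdot4^{-k}$. The projections of $W$ to the first and second axes have diameter less than $2\cdot4^{-k}$, so each meets at most one level-$k$ interval. The projection to the third axis lies in an interval of length $d$. Hence $\lambda(W)\le2^{-k}2^{-k}d=4^{-k}d\le2d^2$.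 (One-point sets have $\lambda$-measure $0$, and replacing a set by its closure does not change the diameter.) For any cover by sets of diameter $d_i<\frac12$ this gives $1=\lambda(A_0)\le2\sum d_i^2$. So $c\ge\frac12$.

*In fact $\mathcal H^2|_{A_0}=c\lambda$.* For level-$k$ intervals $I,I'$ the $4^k$ sets $A_0\cap(I\times I'\times[0,1])$ are disjoint translates of each other, so each has measure $c4^{-k}$. Horizontal slices of $A_0$ are $\mathcal H^2$-null: $C\times C$ is covered by $4^k$ squares of diameter $\sqrt2\,4^{-k}$, with $\sum\operatorname{diam}^2=2\cdot4^{-k}\to0$. So $h\mapsto\mathcal H^2(A_0\cap(I\times I'\times[0,h]))$ is monotone and, by translation, additive. Therefore it equals $c4^{-k}h$. Thus $\mathcal H^2|_{A_0}$ and $c\lambda$ agree on the boxes $I\times I'\times[a,b]$. Together with the empty set and the slices, the traces of these boxes form a family closed under intersection that generates the Borel subsets of $A_0$. So the two measures agree.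

Now look at two shadows. If we forget the third coordinate, $\mathcal H^2|_{A_0}$ becomes $c\,\mu_1$ with $\mu_1=\xi\times\xi$, a measure on the planar set $C\times C$. If we forget the first coordinate, it becomes $c\,\mu_2$ with $\mu_2=\xi\times\mathcal L^1|_{[0,1]}$, a measure on $C\times[0,1]$. Both $\mu_1,\mu_2$ are singular with respect to Lebesgue measure, because $|C|=0$.

The factor $c$ is easily removed. For $\mu_1$ use $C\times C\times[0,1/c]$. For $\mu_2$, permute coordinates so that the set is $C\times[0,1]\times C$ and the third coordinate is forgotten. Each point of $C\times[0,1]$ then carries the fibre $C$. If $c\ge1$, keep only $C\cap[0,u]$ with $\xi([0,u])=1/c$. If $c<1$, keep all of $C$ and add a copy, translated up by $2$, of a part $C\cap[0,u]$ with $\xi([0,u])=1/c-1\le1$. Over every Borel set the total is then exactly the $\mu_2$-measure.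

Contrast this with two other singular measures. The length $\mu_3$ on the segment $S=[0,1]\times\{0\}$ is the shadow of $\mathcal H^2$ on the rectangle $S\times[0,\pi/4]$. But suppose $A\subset\mathbb R^3$ is any set whose $\mathcal H^2$ has shadow $\mu_3$. Then $\mathcal H^2(A\cap(S\times\mathbb R))=\mu_3(S)=1$, so $A$ has positive area inside a plane. A point mass at $x$ is no shadow of $\mathcal H^2$ at all, since $\{x\}\times\mathbb R$ is a line and $\mathcal H^2$ of a line is $0$.

So $\mu_3$ forces a piece of surface into $A$, whereas $A_0$ contains no piece of surface in a sense made precise next. Which singular measures can be lifted without using surfaces?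

## 2. Rectifiable sets, patches, and the statement

Let $n\ge2$. Write $\mathrm{proj}:\mathbb R^{n+1}\to\mathbb R^n$ for the map forgetting the last coordinate, and $\mathrm{proj}\,\nu(E)=\nu(\mathrm{proj}^{-1}(E))$ for Borel $E\subset\mathbb R^n$. Put $e=e_{n+1}$.

**Definition (rectifiable).** A set $F\subset\mathbb R^d$ is $m$-rectifiable if there are countably many Lipschitz maps $f_i:\mathbb R^m\to\mathbb R^d$ with $\mathcal H^m(F\setminus\bigcup_if_i(\mathbb R^m))=0$.

The set $\bigcup_if_i(\mathbb R^m)$ is $\sigma$-compact, and an $\mathcal H^m$-null set lies in a Borel $\mathcal H^m$-null set. So every $m$-rectifiable set lies in a Borel $m$-rectifiable set. Note that $\mathcal H^m$-null sets are $m$-rectifiable.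

**Definition (purely unrectifiable).** A set $A\subset\mathbb R^{n+1}$ is purely $n$-unrectifiable if $\mathcal H^n(A\cap F)=0$ for every $n$-rectifiable $F$. A measure $\mu$ on $\mathbb R^n$ is purely $(n-1)$-unrectifiable if $\mu(B)=0$ for every Borel $(n-1)$-rectifiable $B\subset\mathbb R^n$.

Pure unrectifiability of sets is preserved by translations, coordinate permutations, subsets and countable unions. To verify it we test against graphs.

**Definition (patch).** A patch in $\mathbb R^{n+1}$ is a set $\Gamma=\{z:z_j=\psi(\hat z_j),\ \hat z_j\in U\}$, where $1\le j\le n+1$, $\hat z_j\in\mathbb R^n$ is $z$ with the $j$-th coordinate omitted, $U\subset\mathbb R^n$ is an open ball, and $\psi$ is $C^1$ and Lipschitz on $U$.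

**Fact 1 (patches suffice).** If $A\subset\mathbb R^{n+1}$ is Borel and $\mathcal H^n(A\cap\Gamma)=0$ for all patches $\Gamma$, then $A$ is purely $n$-unrectifiable.

By a standard theorem (Mattila, *Geometry of Sets and Measures in Euclidean Spaces*, Thm 15.21; Federer 3.2.29), an $n$-rectifiable set in $\mathbb R^{n+1}$ is covered, up to an $\mathcal H^n$-null set, by countably many embedded $C^1$ hypersurfaces. By the implicit function theorem, near each of its points such a hypersurface is a $C^1$ graph over some $n$ of the coordinates. On a smaller ball the function has bounded derivative, hence is Lipschitz. By Lindelöf countably many of these graphs cover the hypersurface. This proves Fact 1.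

*Example.* $A_0=C\times C\times[0,1]$ is purely $2$-unrectifiable. A patch is parametrized by two of the three coordinates, and at least one of these two is the first or second. At a point of $A_0$ that coordinate lies in $C$. So the parameters of $A_0\cap\Gamma$ lie in a Lebesgue-null set, and $\mathcal H^2(A_0\cap\Gamma)=0$ because the graph map is Lipschitz. The subsets, translates and permutations of $A_0$ used in Section 1 are therefore purely $2$-unrectifiable too. Hence $\mu_1$ and $\mu_2$ are projections of purely $2$-unrectifiable sets, whereas $\mu_3$ is not.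

The absolutely continuous case is a known result, which we quote and use only in Section 13: *for all absolutely continuous measures $\mu$ on $\mathbb R^n$ with $\lim_{r\downarrow0}\mu(B(x,r))/(2r)^n\ge1$ for $\mu$-almost all $x$, there is a purely $n$-unrectifiable Borel set $A\subset\mathbb R^{n+1}$ with $\mu=\mathrm{proj}\,\mathcal H^n|_A$* (the measures considered being locally finite). For singular measures, the conjecture posed in "Which Measures Are Projections Of Purely Unrectifiable One-Dimensional Hausdorff Measures" is that the only obstruction is the one met by $\mu_3$. It is true.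

**Theorem A.** Let $n\ge2$ and let $\mu$ be a locally finite Borel measure on $\mathbb R^n$, singular with respect to Lebesgue measure. There is a purely $n$-unrectifiable Borel set $A\subset\mathbb R^{n+1}$ with $\mu=\mathrm{proj}\,\mathcal H^n|_A$ if and only if $\mu(B)=0$ for every $(n-1)$-rectifiable Borel set $B\subset\mathbb R^n$.

Since rectifiable sets lie in Borel rectifiable sets, it makes no difference whether $B$ is required to be Borel. Section 13 contains a second result, Theorem B, which treats all $\sigma$-finite measures.

## 3. Upper densities and a lower-density test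

For a Radon measure $\nu$ on $\mathbb R^d$ and $s>0$ consider the upper density $\Theta^*(z)=\limsup_{r\downarrow0}\nu(B(z,r))/r^s$.

*It is a Borel function.* For fixed $r$, $z\mapsto\nu(B(z,r))$ is upper semicontinuous: if $z_i\to z$, then $B(z_i,r)\subset B(z,r+\varepsilon)$ eventually, and $\nu(B(z,r+\varepsilon))\downarrow\nu(B(z,r))$ as $\varepsilon\downarrow0$. Moreover $\sup_{0<r<\delta}\nu(B(z,r))/r^s$ does not change if only rational $r$ are allowed: let rational $r'\downarrow r$ and use $\nu(B(z,r'))\ge\nu(B(z,r))$. So these suprema are Borel in $z$, and so is their limit as $\delta\downarrow0$.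

**Fact 2 (density comparison; Mattila, Thm 6.9).** Let $\nu$ be Radon on $\mathbb R^d$, $S$ Borel, $s>0$. There is a constant $\beta=\beta(s)$ such that $\Theta^*\le b$ on $S$ with $0<b<\infty$ implies $\nu(S)\le\beta b\,\mathcal H^s(S)$, and $\Theta^*\ge a>0$ on $S$ implies $\mathcal H^s(S)\le\beta a^{-1}\nu(S)$.

**Fact 3 (Lebesgue–Besicovitch).** For $\mu$ Radon and $G$ Borel, $\mu(G\cap B(x,r))/\mu(B(x,r))\to1$ as $r\downarrow0$ for $\mu$-a.e. $x\in G$.

*Example.* With $n=2$ and $s=n-1=1$, the two shadows of Section 1 behave differently. For $x\in C\times C$ the ball $B(x,\sqrt2\,4^{-k})$ contains the level-$k$ square around $x$, of $\mu_1$-mass $4^{-k}$. So $\Theta^*\ge1/\sqrt2$ for $\mu_1$. For $\mu_2$ and $4^{-k-1}\le r<4^{-k}$, the first projection of $B(x,r)$ has diameter $2r<2\cdot4^{-k}$ and meets at most one level-$k$ interval. So $\mu_2(B(x,r))\le2^{-k}\cdot2r\le4r^{3/2}$, and $\Theta^*=0$ everywhere. The proof below splits along exactly this line.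

The last tool is a test for pure unrectifiability by *lower* densities.

**Fact 4.** If $A\subset\mathbb R^{n+1}$ is Borel and $\liminf_{r\downarrow0}\mathcal H^n(A\cap B(z,r))/r^n=0$ for all $z\in A$, then $A$ is purely $n$-unrectifiable.

*Proof.* Suppose $\mathcal H^n(A\cap\Gamma)>0$ for a patch $\Gamma$ with $\psi$ of Lipschitz constant $\Lambda$. Let $T\subset U$ be the Borel set of parameters whose graph point lies in $A$. The graph map is Lipschitz, so $|T|>0$. Pick a density point $u\in T$ of $T$ and let $z\in A$ be its graph point. Graph points with parameters in $B(u,r/(1+\Lambda))$ lie in $B(z,r)$. The map $z\mapsto\hat z_j$ is $1$-Lipschitz and carries $A\cap B(z,r)$ onto a set containing $T\cap B(u,r/(1+\Lambda))$. Hence for all small $r$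
$$\mathcal H^n(A\cap B(z,r))\ge\mathcal H^n\big(T\cap B(u,r/(1+\Lambda))\big)\ge c'r^n$$
with some $c'>0$, contradicting the hypothesis at $z$. So $\mathcal H^n(A\cap\Gamma)=0$ for all patches, and Fact 1 applies. $\square$

## 4. Mass on $(n-1)$-rectifiable sets cannot be lifted

This section proves the "only if" half of Theorem A, by the argument that excluded $\mu_3$. Let $\mu=\mathrm{proj}\,\mathcal H^n|_A$ with $A$ purely $n$-unrectifiable, and let $B\subset N\cup\bigcup_if_i(\mathbb R^{n-1})$ be Borel, with $f_i$ Lipschitz and $\mathcal H^{n-1}(N)=0$. We show that $B\times\mathbb R$ is $n$-rectifiable.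

The set $f_i(\mathbb R^{n-1})\times\mathbb R$ is the image of $\mathbb R^n$ under the Lipschitz map $(y,t)\mapsto(f_i(y),t)$. It remains to see that $\mathcal H^n(N\times\mathbb R)=0$. Given $\eta\in(0,1)$, cover $N$ by sets of positive diameters $d_j<\eta$ with $\sum d_j^{n-1}<\eta$. For an integer $k$, cut $[k,k+1]$ into $\lceil1/d_j\rceil\le2/d_j$ intervals of length at most $d_j$. The product of the $j$-th covering set with such an interval has diameter at most $2d_j$. So $N\times[k,k+1]$ is covered by sets of diameter at most $2\eta$ with
$$\sum(\operatorname{diam})^n\le\sum_j\frac2{d_j}(2d_j)^n=2^{n+1}\sum_jd_j^{n-1}\le2^{n+1}\eta .$$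
Letting $\eta\downarrow0$ gives $\mathcal H^n(N\times[k,k+1])=0$ for each $k$. Hence $B\times\mathbb R$ is $n$-rectifiable and $\mu(B)=\mathcal H^n(A\cap(B\times\mathbb R))=0$. $\square$

Neither singularity nor local finiteness of $\mu$ was used. We also saw that if $\mathcal H^{n-1}(B)=0$, then $\mathcal H^n(B\times\mathbb R)=0$. So $\mu(B)=0$ for such $B$ even when $A$ is not assumed purely unrectifiable.

## 5. Gluing local representations

From here to the end of Section 12, $\mu$ is locally finite, singular, and vanishes on $(n-1)$-rectifiable Borel sets. In particular $\mu\ll\mathcal H^{n-1}$, because $\mathcal H^{n-1}$-null sets are $(n-1)$-rectifiable. The purpose of this section is to reduce the "if" half to finding, inside any set of positive measure, one good piece.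

**Local claim.** Every Borel $G$ with $\mu(G)>0$ contains a Borel $G'$ with $\mu(G')>0$ and $\mu|_{G'}=\mathrm{proj}\,\mathcal H^n|_{A'}$ for some purely $n$-unrectifiable Borel $A'\subset G'\times\mathbb R$.

*The claim implies Theorem A.* Let $\mathcal D$ be the class of Borel $D$ such that $\mu|_D=\mathrm{proj}\,\mathcal H^n|_A$ for some purely $n$-unrectifiable Borel $A\subset D\times\mathbb R$. If $D\in\mathcal D$ and $S\subset D$ is Borel, then $S\in\mathcal D$, by using $A\cap(S\times\mathbb R)$. If $D_1,D_2,\dots\in\mathcal D$ are disjoint, the union of their representing sets is a disjoint union representing $\mu|_{\bigcup D_i}$, so $\bigcup D_i\in\mathcal D$. Any countable union is a disjoint union of Borel subsets of its members, so $\mathcal D$ is closed under countable unions. Let $\hat\mu$ be a finite measure with the same null sets as $\mu$. The union of a sequence in $\mathcal D$ whose $\hat\mu$-measures tend to the supremum is some $D\in\mathcal D$ with maximal $\hat\mu(D)$. If $\mu(\mathbb R^n\setminus D)>0$, the claim with $G=\mathbb R^n\setminus D$ gives $G'$ with $D\cup G'\in\mathcal D$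 and $\hat\mu(D\cup G')>\hat\mu(D)$, a contradiction. So $\mu(\mathbb R^n\setminus D)=0$, and the set representing $\mu|_D=\mu$ proves the theorem. $\square$

## 6. Correcting a bounded density by cutting and stacking fibres

Our constructions will produce sets $A$ on which $\mathcal H^n$ is only *comparable* to a measure with the right projection. In Section 1 the discrepancy was the constant $c$, and we removed it by cutting the fibre or adding a translated piece. The next lemma does the same when the discrepancy is a function.

A *Borel family* $(q_x)$ of measures is one for which $x\mapsto q_x(S_x)$ is Borel for every Borel $S\subset\mathbb R^{n+1}$, where $S_x=\{t:(x,t)\in S\}$.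

**Lemma 1.** Let $G'\subset\mathbb R^n$ be Borel with $\mu(G')<\infty$. Let $(q_x)_{x\in G'}$ be a Borel family of non-atomic probability measures on $[0,1]$, and let $\nu(S)=\int_{G'}q_x(S_x)\,d\mu(x)$. Let $A\subset G'\times[0,1]$ be Borel with $\nu(\mathbb R^{n+1}\setminus A)=0$ and, for some $\Lambda\ge1$,
$$\Lambda^{-1}\nu(S)\le\mathcal H^n(S)\le\Lambda\nu(S)\qquad\text{for all Borel }S\subset A .\tag{1}$$
Then there is a Borel $A'\subset G'\times\mathbb R$, contained in finitely many vertical translates of $A$, with $\mathrm{proj}\,\mathcal H^n|_{A'}=\mu|_{G'}$.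

*Proof.* **Step 1: the fibrewise distribution function.** This step expresses $\mathcal H^n|_A$ along each fibre by a continuous function. By (1), $\mathcal H^n|_A$ is finite and absolutely continuous with respect to $\nu$, and its density lies in $[\Lambda^{-1},\Lambda]$ $\nu$-a.e. After a change on a null set, $\mathcal H^n|_A=\theta\nu$ with $\theta:G'\times[0,1]\to[\Lambda^{-1},\Lambda]$ Borel. Put
$$\Phi(x,u)=\int_{[0,u]}\theta(x,t)\,dq_x(t),\qquad T(x)=\Phi(x,1)\in[\Lambda^{-1},\Lambda].$$
For fixed $u$, $\Phi$ is Borel in $x$ (approximate $\theta$ by simple functions). For fixed $x$ it is nondecreasing and continuous in $u$ with $\Phi(x,0)=0$, because $q_x$ has no atoms. Since $\Phi(x,u)=\lim_m\Phi(x,\min(1,\lceil mu\rceil/m))$ and each approximant is jointly Borel, $\Phi$ is jointly Borel.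

**Step 2: cut and stack.** This step defines $A'$: use whole copies of the fibre until its total, $T(x)$ per copy, would exceed $1$, and cut the last copy. Let $N=\lceil\Lambda\rceil$ and, for $0\le i\le N$,
$$A_i=\{(x,t)\in A:\ iT(x)+\Phi(x,t)\le1\},\qquad A'=\bigcup_{i=0}^N(A_i+2ie).$$
These are Borel sets, and the union is disjoint because $A_i\subset\mathbb R^n\times[0,1]$.

**Step 3: count.** This step checks that each fibre now has total exactly $1$. Since $q_x(A_x)=1$ for $\mu$-a.e. $x\in G'$, for Borel $B$
$$\mathcal H^n(A'\cap(B\times\mathbb R))=\sum_{i=0}^N\mathcal H^n(A_i\cap(B\times\mathbb R))=\int_{B\cap G'}\sum_{i=0}^N\kappa_i\,d\mu,\qquad\kappa_i(x)=\int_{\{t\in[0,1]:\,\Phi(x,t)\le1-iT(x)\}}\theta(x,t)\,dq_x(t).$$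
If $1-iT(x)<0$, the set is empty and $\kappa_i=0$. If $1-iT(x)\ge T(x)$, the set is $[0,1]$ and $\kappa_i=T(x)$. Otherwise, by continuity and monotonicity, the set is $[0,u^*]$ with $\Phi(x,u^*)=1-iT(x)$, and $\kappa_i=1-iT(x)$. In all three cases $\kappa_i=\min(1,(i+1)T)-\min(1,iT)$. The sum telescopes to $\min(1,(N+1)T)$, which is $1$ because $(N+1)T\ge(\Lambda+1)/\Lambda>1$. So $\mathcal H^n(A'\cap(B\times\mathbb R))=\mu(B\cap G')$. $\square$

## 7. Positive upper density: cylinders

Let $G$ be Borel with $\mu(G)>0$; we may assume $G$ bounded. From now on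
$$\Theta^*(x)=\limsup_{r\downarrow0}\mu(B(x,r))/r^{n-1}.$$
For a bounded Borel $S\subset\{\Theta^*=\infty\}$, Fact 2 gives $\mathcal H^{n-1}(S)\le\beta a^{-1}\mu(S)$ for every $a>0$, and $\mu(S)<\infty$. So $\mathcal H^{n-1}(S)=0$, and then $\mu(S)=0$ because $\mu\ll\mathcal H^{n-1}$. Thus $\Theta^*<\infty$ $\mu$-a.e.

The first thing to try is what worked for $\mu_1$: put an interval over every point. This proves the local claim in the following case.

**Case I.** $\mu(G\cap\{\Theta^*>0\})>0$.

**Step 1: a piece with two-sided density bounds.** We need a set where $\mu$ is comparable to $\mathcal H^{n-1}$. Choose $0<a<b<\infty$ and a Borel $G_1\subset G$ with $\mu(G_1)>0$ and $a\le\Theta^*\le b$ on $G_1$. Let $G'\subset G_1$ be a Borel set with $\mu(G_1\setminus G')=0$ at whose points the conclusion of Fact 3 holds for $G_1$. Then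
$$a\le\limsup_{r\downarrow0}\frac{\mu(G'\cap B(x,r))}{r^{n-1}}\le b\qquad(x\in G').\tag{2}$$

**Step 2: $G'$ is Lebesgue-null and contains no $(n-1)$-dimensional surface piece.** This transfers the hypothesis from the measure $\mu$ to the set $G'$. Let $F'=\bigcup_if_i(\mathbb R^{n-1})$ with $f_i$ Lipschitz. Then $\mu(G'\cap F')=0$ by hypothesis, and Fact 2 gives $\mathcal H^{n-1}(G'\cap F')\le\beta a^{-1}\mu(G'\cap F')=0$. So $G'$ meets every $(n-1)$-rectifiable set in an $\mathcal H^{n-1}$-null set. Also $\mathcal H^{n-1}(G')\le\beta a^{-1}\mu(G')<\infty$, so $\mathcal H^n(G')=0$ and $|G'|=0$.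

**Step 3: $A=G'\times[0,1]$ is purely $n$-unrectifiable.** We test against a patch $\Gamma$: $z_j=\psi(\hat z_j)$, as Fact 1 permits.

If $j=n+1$, then $A\cap\Gamma\subset\{(x,\psi(x)):x\in G'\cap U\}$. This is $\mathcal H^n$-null because $|G'|=0$ and the graph map is Lipschitz.

If $j\le n$, permute the first $n$ coordinates so that $j=n$. Then $\Gamma=\{(y,\psi(y,t),t):(y,t)\in U\}$ with $y\in\mathbb R^{n-1}$. Fix $t$. The set $\{(y,\psi(y,t)):(y,t)\in U\}$ is a Lipschitz graph over a subset of $\mathbb R^{n-1}$, hence $(n-1)$-rectifiable. By Step 2 it meets $G'$ in an $\mathcal H^{n-1}$-null set. Projecting to $y$, the set $\{y:(y,t)\in U,\ (y,\psi(y,t))\in G'\}$ is $\mathcal L^{n-1}$-null. By Fubini, the Borel set $\{(y,t)\in U:(y,\psi(y,t))\in G'\}$ is $\mathcal L^n$-null. It contains all parameters of $A\cap\Gamma$, and the graph map is Lipschitz, so $\mathcal H^n(A\cap\Gamma)=0$.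

**Step 4: comparability with $\mathcal H^n$.** We verify (1) for $\nu=\mu|_{G'}\times\mathcal L^1|_{[0,1]}$, that is, $q_x=\mathcal L^1|_{[0,1]}$. Let $z=(x,t)\in A$ and $0<r\le1$. The ball $B(z,r)$ lies in $B(x,r)\times[t-r,t+r]$, and $B(z,2r)$ contains this product. Moreover $[t-r,t+r]\cap[0,1]$ has length at least $r$, since $t\in[0,1]$ and $r\le1$. Hence
$$\nu(B(z,r))\le2r\,\mu(G'\cap B(x,r)),\qquad\nu(B(z,2r))\ge r\,\mu(G'\cap B(x,r)).$$
With (2), $2^{-n}a\le\limsup_{r\downarrow0}\nu(B(z,r))/r^n\le2b$ for $z\in A$. Fact 2 with $s=n$ gives (1) with some $\Lambda$, and clearly $\nu(\mathbb R^{n+1}\setminus A)=0$. Lemma 1 yields $A'\subset G'\times\mathbb R$ with $\mathrm{proj}\,\mathcal H^n|_{A'}=\mu|_{G'}$. It lies in finitely many translates of $A$, so it is purely $n$-unrectifiable. This proves the local claim in Case I. $\square$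

## 8. Zero upper density: where cylinders and disjoint cubes break down

There remains the following case.

**Case II.** $\Theta^*=0$ $\mu$-a.e. on $G$.

The measure $\mu_2$ is of this type. Here the cylinder stops working at Step 4. Suppose $\Theta^*=0$ on $G'$. By the first inequality there, $\nu=\mu|_{G'}\times\mathcal L^1|_{[0,1]}$ has upper $n$-density $0$ on $G'\times[0,1]$. By Fact 2, $\nu(S)\le\beta b\,\mathcal H^n(S)$ for every $b>0$ and Borel $S\subset G'\times[0,1]$. So $\mathcal H^n(S)=\infty$ whenever $\nu(S)>0$: the cylinder is too big. The fibres have to be Lebesgue-null, like the fibre $C$ over the points of $C\times[0,1]$ in the example. For $\mu_2$ all points look alike and one Cantor set serves as fibre for all of them. In general the thinness of the fibre at a given scale must depend on the size of $\mu$ near $x$ at that scale.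

*Bookkeeping.* We shall build fibres in stages. At a given stage there are disjoint sets $E$, each inside a cube $Q_E$ of side $\ell_E$, and over $E$ there are $N_E$ disjoint intervals $I$ of length $\ell_E$. The mass of $E$ is shared equally, so $E\times I$ gets mass $w_E=\mu(E)/N_E$. It sits in an $(n+1)$-cube of side $\ell_E$, so for comparability with $\mathcal H^n$ we want $m_E=w_E/\ell_E^n$ to stay near a constant $m_0$. Writing $D_E=\mu(E)/\ell_E^{n-1}$, this means $N_E\approx D_E/(m_0\ell_E)$. For $\mu_2$ and $Q_E$ a level-$k$ interval times an interval of length $4^{-k}$, we have $D_E=2^{-k}$ and $N_E\approx 4^k2^{-k}=2^k$ if $m_0=1$, which is the number of level-$k$ intervals of $C$.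

*First attempt: disjoint cubes.* To pass to the next stage inside $E$, one would naturally select the maximal dyadic cubes $Q$ of side $\ell\le g$ with $\mu(E\cap Q)\ge M\ell^n$. They are disjoint and, since $\mu$ is singular, cover almost all of $E$. But we must bound $\nu$ on *all* small cubes. Let $Q_E$ be selected, let $Q'\subset Q_E$ have side $\tau$, and let $J$ be a subinterval of length $\tau$ of an $I$ along which the mass is spread evenly down to scale $\tau$. Then $Q'\times J$ gets
$$\frac\tau{\ell_E}\cdot\frac{\mu(E\cap Q')}{\mu(E)}\cdot m_E\ell_E^n=m_E\tau^n\cdot\frac{\mu(E\cap Q')/\tau^{n-1}}{D_E}.$$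
So the $(n-1)$-dimensional ratio $\mu(E\cap Q')/\tau^{n-1}$ must not exceed a constant times its value at $Q_E$. The stopping rule does not give this. For $n=2$ take the sum of $\mu_2$ and its image under $x\mapsto2^{-j}x$. With $g=1$ and $M\le2$, the rule selects $[0,1)^2$, with ratio $2$, whereas the subsquare $[0,2^{-j})^2$ has ratio at least $2^j$.

*The remedy, and its price.* Select cubes in decreasing order of the ratio $\mu(E\cap Q)/\ell(Q)^{n-1}$, each time removing what has been taken. Then no subcube of a selected cube has a larger ratio in what is taken. The price is that a small cube may be taken first and a larger cube containing it later, so selected cubes may be *nested*. In a box $Q'\times J$ of side $\tau$ one then meets many sets $E'$ with $Q_{E'}\subset Q'$. For each of them there can be up to two intervals that $J$ only just touches. These edge terms add up to a constant times $m_0\sum\ell_{E'}^n$, and this may be much larger than $m_0\tau^n$. If all dyadic subcubes of $Q'$ of sides $2^{-1}\tau,\dots,2^{-v}\tau$ were selected, the sum would be $v\tau^n$.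

Two devices control $\sum\ell_{E'}^n$. First, selected cubes with too many selected cubes inside them, *smaller by a factor at least $2^h$*, carry in total at most the proportion $2^{1-h}$ of the mass and can be discarded. Without a gap in scales the same computation would bound the discarded mass only by the total mass, which is useless. Second, cubes whose sides are comparable within $2^h$ are kept apart vertically: the exponent $u$ in $\ell=2^{-u}$ modulo $h$ serves as a colour, and each colour has its own slots on the vertical line. Confining a set to one of $h$ slots raises its density there by a factor $h$. Because $\Theta^*=0$, we can compensate by choosing the scale small enough. The same smallness makes the lower density of the resulting set zero, so that Fact 4 gives pure unrectifiability.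

## 9. Selecting cubes in order of density

*Dyadic cubes* are the half-open cubes $\prod_i[a_i2^{-k},(a_i+1)2^{-k})$ with $a_i\in\mathbb Z$ and $k\ge0$; $\ell(Q)$ is the side of $Q$. Two of them are disjoint or nested.

**Set-up for Case II.** We first make the decay of densities uniform. Since $\mu$ is singular, we may shrink $G$, keeping $\mu(G)>0$, so that $|G|=0$ and $G\subset Q_0$ for a dyadic cube with $\ell(Q_0)=1$. The Borel functions $\sup_{0<r<1/j}\mu(B(x,r))/r^{n-1}$ tend to $0$ $\mu$-a.e. on $G$ as $j\to\infty$. By Egorov there is a Borel $K\subset G$ with $\mu(K)>0$ on which $\mu(B(x,r))/r^{n-1}\to0$ uniformly. Put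
$$\sigma=\mu|_K,\qquad D_E(Q)=\sigma(E\cap Q)/\ell(Q)^{n-1}.$$
A dyadic cube $Q$ that meets $K$ at $x$ lies in $B(x,\sqrt n\,\ell(Q))$. Hence
$$\sup\{D_K(Q):\ell(Q)\le r\}\to0\qquad(r\downarrow0).\tag{3}$$
Since $K$ is bounded and dyadic cubes have side at most $1$, it follows that for each $d>0$ only finitely many dyadic cubes satisfy $D_K(Q)\ge d$.

**Lemma 2.** Let $E\subset K$ be Borel with $\sigma(E)>0$, let $0<g\le1$ be a power of $2$, $M,\delta>0$, $h\in\mathbb N$. There are finitely many distinct dyadic cubes $Q_i$ of sides $\ell_i\le g$ and disjoint Borel sets $E_i\subset E\cap Q_i$ such that, with $d_i=\sigma(E_i)/\ell_i^{n-1}$: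

1. $\sigma(E_i)\ge M\ell_i^n$;
2. $\sigma(E_i\cap Q')\le d_i\,\ell(Q')^{n-1}$ for all dyadic $Q'\subset Q_i$;
3. $\sigma(E\setminus\bigcup E_i)\le(2^{1-h}+\delta)\sigma(E)$;
4. for each $i$: $\sum\{\ell_j^n:Q_j\subsetneq Q_i,\ \ell_j\le2^{-h}\ell_i\}\le\ell_i^n$;
5. for each dyadic cube $Q'$ there is at most one $i$ with $Q'\subset Q_i$ and $E_i\cap Q'\ne\emptyset$.

*Proof.* **Step 1: greedy selection.** This produces the candidates. Let $R_0=E$. Given $R_{j-1}$, let $\mathcal G_j$ be the set of dyadic cubes $Q'$ with $\ell(Q')\le g$ and $\sigma(R_{j-1}\cap Q')\ge M\ell(Q')^n$. If $\mathcal G_j=\emptyset$, stop. Otherwise pick $Q_j\in\mathcal G_j$ maximizing $D_{R_{j-1}}$. A maximizer exists: the values on $\mathcal G_j$ are positive, and by (3) only finitely many cubes exceed any given positive value. Set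
$$E_j=R_{j-1}\cap Q_j,\qquad R_j=R_{j-1}\setminus Q_j,\qquad d_j=D_{R_{j-1}}(Q_j)=\sigma(E_j)/\ell_j^{n-1}.$$
The $E_j$ are disjoint. Since $\mathcal G_{j+1}\subset\mathcal G_j$ and $R_j\subset R_{j-1}$, we have $d_{j+1}\le D_{R_{j-1}}(Q_{j+1})\le d_j$, so the $d_j$ are nonincreasing. The $Q_j$ are distinct: if $j<i$ and $Q_i=Q_j$, then $R_{i-1}\cap Q_i\subset R_j\cap Q_j=\emptyset$, while $\sigma(R_{i-1}\cap Q_i)>0$.

**Step 2: the selection exhausts $E$.** We show that the final or limiting remainder $R_\infty$ is $\sigma$-null. First, $\sigma(R_\infty\cap Q')<M\ell(Q')^n$ for all dyadic $Q'$ with $\ell(Q')\le g$. If the process stops, this is the stopping condition. If it does not stop, then $d_j\to0$, because $d_j\le D_K(Q_j)$ and the $Q_j$ are distinct. A violating $Q'$ would lie in every $\mathcal G_j$ and give $d_j\ge D_{R_\infty}(Q')\ge M\ell(Q')>0$ for all $j$, a contradiction. Now every open set is a disjoint union of dyadic cubes of side at most $g$, so $\sigma|_{R_\infty}\le M|\cdot|$ on open sets. By outer regularity the same holds on Borel sets. As $R_\infty\subset K$ and $|K|=0$,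 $\sigma(R_\infty)=0$.

**Step 3: properties 1, 2 and 5.** These come directly from the greedy rule. Property 1 holds since $Q_j\in\mathcal G_j$; it says $d_j\ge M\ell_j$. For property 2 let $Q'\subset Q_j$, so $E_j\cap Q'=R_{j-1}\cap Q'$. If $Q'\in\mathcal G_j$, the maximality of $Q_j$ gives $D_{R_{j-1}}(Q')\le d_j$, which is the claim. If $Q'\notin\mathcal G_j$, then since $\ell(Q')\le g$
$$\sigma(E_j\cap Q')<M\ell(Q')^n\le M\ell_j\,\ell(Q')^{n-1}\le d_j\,\ell(Q')^{n-1}.$$
For property 5, if $i<j$ and $Q'\subset Q_i\cap Q_j$, then $E_j\subset R_i$ is disjoint from $Q_i\supset Q'$, so $E_j\cap Q'=\emptyset$. So only the smallest index $i$ with $Q'\subset Q_i$ can have $E_i\cap Q'\neq\emptyset$.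

**Step 4: smaller nested cubes are denser.** We record the order in which nested cubes occur. If $Q_j\subsetneq Q_i$, then $j<i$, for otherwise $E_j\subset R_i\cap Q_i=\emptyset$. Hence $d_j\ge d_i$.

**Step 5: properties 3 and 4.** We bound the mass of the cubes violating property 4 and discard it. Call $i$ *bad* if property 4 fails for $i$. For bad $i$, by Step 4,
$$\sigma(E_i)=d_i\ell_i^{n-1}<\sum_{Q_j\subsetneq Q_i,\ \ell_j\le2^{-h}\ell_i}d_i\frac{\ell_j^n}{\ell_i}\le\sum_{Q_j\subsetneq Q_i,\ \ell_j\le2^{-h}\ell_i}d_j\ell_j^{n-1}\,\frac{\ell_j}{\ell_i}=\sum_{Q_j\subsetneq Q_i,\ \ell_j\le2^{-h}\ell_i}\sigma(E_j)\frac{\ell_j}{\ell_i}.$$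
Sum over bad $i$ and exchange the sums. For fixed $j$, the distinct cubes $Q_i$ containing $Q_j$ have distinct sides, and here $\ell_i=2^u\ell_j$ with $u\ge h$. So the total bad mass is at most
$$\sum_j\sigma(E_j)\sum_{u\ge h}2^{-u}\le2^{1-h}\sigma(E).$$
Discard the bad indices. By Step 2 the other $E_i$ have total mass at least $(1-2^{1-h})\sigma(E)$. Keep finitely many of them, losing at most a further $\delta\sigma(E)$. This gives property 3. Property 4 now holds for all remaining $i$, and properties 1, 2, 4, 5 pass to subfamilies. $\square$

## 10. Building the fibres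

**Step 1: parameters.** We fix the number of colours and the admissible losses. For $k\ge1$ let $h_k=k+4$ and $\delta_k=2^{-k-3}$. Then $2^{1-h_k}+\delta_k=2^{-k-2}$. Also $\prod_k(1-\delta_k)\ge1-\sum_k\delta_k=\frac78$, so $\prod_k(1-\delta_k)^{-1}\le2$.

**Step 2: the objects and the starting stage.** This fixes what is carried from stage to stage. $\mathcal E_k$ will be a finite family of disjoint Borel sets $E\subset K$ with $\sigma(E)>0$. Each $E$ carries a dyadic cube $Q_E\supset E$ of side $\ell_E$ and a family $\mathcal I(E)$ of $N_E$ pairwise disjoint closed intervals of length $\ell_E$ in $[0,1]$. Put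
$$D_E=\frac{\sigma(E)}{\ell_E^{n-1}},\qquad w_E=\frac{\sigma(E)}{N_E},\qquad m_E=\frac{w_E}{\ell_E^n}=\frac{D_E}{N_E\ell_E}.$$
Start with $\mathcal E_0=\{K\}$, $Q_K=Q_0$, $\mathcal I(K)=\{[0,1]\}$, and $m_0:=m_K=\sigma(K)$.

**Step 3: children.** This step selects the sets of the next stage. Given $\mathcal E_{k-1}$, by (3) choose a power of two $g_k<\min_{E\in\mathcal E_{k-1}}\ell_E$ such that
$$\sigma(E\cap Q')\le\frac{D_E}{2h_k}\,\ell(Q')^{n-1}\qquad\text{for all }E\in\mathcal E_{k-1}\text{ and dyadic }Q'\text{ with }\ell(Q')\le g_k.\tag{4}$$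
Apply Lemma 2 to each $E\in\mathcal E_{k-1}$ with $g=g_k$, $h=h_k$, $\delta=\delta_k$, $M=D_E/(g_k\delta_k)$. Its output gives the *children* $E'$ of $E$, with distinct cubes $Q_{E'}$. $\mathcal E_k$ is the set of all children of all $E\in\mathcal E_{k-1}$. It is nonempty, since by property 3 at most the proportion $2^{-k-2}<1$ of each $\sigma(E)$ is lost.

**Step 4: how many intervals a child needs.** We compute the multiplicity that keeps $m_{E'}$ close to $m_E$. For a child $E'$ of $E$ write $\ell'=\ell_{E'}$ and $\rho=D_{E'}/D_E$. By (4) with $Q'=Q_{E'}$, $\rho\le1/(2h_k)$. By property 1 of Lemma 2, $D_{E'}\ge M\ell'$, so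
$$\rho g_k/\ell'\ge1/\delta_k\ge16 .$$
In particular $\ell'\le\rho g_k/16<g_k$. Put $n'=\lfloor\rho g_k/\ell'\rfloor$. A real number $X\ge1/\delta_k$ satisfies $\lfloor X\rfloor\ge X-1\ge(1-\delta_k)X$, so
$$n'\ge16,\qquad(1-\delta_k)\frac{\rho g_k}{\ell'}\le n'\le\frac{\rho g_k}{\ell'}.\tag{5}$$

**Step 5: cells, slots, parts.** This step places the intervals of the children. Divide each $I\in\mathcal I(E)$ into $\ell_E/g_k\in\mathbb N$ closed *cells* of length $g_k$. Divide each cell into $h_k$ closed *slots* of length $g_k/h_k$, which are given the *colours* $0,\dots,h_k-1$. The colour of $E'$ is $u\bmod h_k$, where $\ell'=2^{-u}$. In every cell of every $I\in\mathcal I(E)$, divide the slot having the colour of $E'$ into $n'$ equal closed *parts* of length $p'=g_k/(h_kn')$, and take the closed initial subinterval of length $\ell'$ of each part. By (5), $n'\ell'\le\rho g_k\le g_k/(2h_k)$, so $p'\ge2\ell'$. Hence these subintervals fit and are pairwise disjoint. They form $\mathcal I(E')$. Counting,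
$$N_{E'}=N_E\,\frac{\ell_E}{g_k}\,n',\qquad m_{E'}=\frac{\rho D_E}{N_{E'}\ell'}=\frac{\rho g_k}{\ell'n'}\,m_E\in\Big[m_E,\frac{m_E}{1-\delta_k}\Big]\tag{6}$$
by (5). With Step 1,
$$m_0\le m_E\le2m_0\qquad\text{for all }E\text{ in all }\mathcal E_k.\tag{7}$$
Also $g_{k+1}<\ell_E<g_k$ for $E\in\mathcal E_k$, $k\ge1$. So the $g_k$ are strictly decreasing powers of two, and $g_k\downarrow0$.

Intervals of *different* children of $E$ with the same colour may overlap on the vertical line. This is harmless for the construction, since they lie over disjoint sets, but it is what the estimate in Section 11 must control.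

**Step 6: the set that survives.** We check that at least half the mass is never lost. Let $K_k=\bigcup_{E\in\mathcal E_k}E$, a decreasing sequence, and $K_\infty=\bigcap_kK_k$. By property 3, every $F\in\mathcal E_j$ satisfies $\sigma(F\setminus K_{j+1})\le2^{-(j+1)-2}\sigma(F)$. For $E\in\mathcal E_k$ and $j\ge k$, sum this over the members $F$ of $\mathcal E_j$ contained in $E$, whose union is $E\cap K_j$. This gives $\sigma((E\cap K_j)\setminus K_{j+1})\le2^{-j-3}\sigma(E)$. Since $\sum_{j\ge0}2^{-j-3}=\frac14$,
$$\sigma(E\cap K_\infty)\ge\tfrac12\sigma(E)\qquad(E\in\mathcal E_k,\ k\ge0).\tag{8}$$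

**Step 7: the fibre measures.** We distribute mass evenly over the intervals above each point. For $x\in K_\infty$ let $E_k(x)$ be the member of $\mathcal E_k$ containing $x$; then $E_{k+1}(x)$ is a child of $E_k(x)$. Every interval of $\mathcal I(E_{k+1}(x))$ lies in one of $\mathcal I(E_k(x))$, and every interval of the latter family contains the same number, at least $2$, of the former. *There is a unique probability measure $q_x$ with*
$$q_x(I)=1/N_{E_k(x)}\qquad\text{for all }I\in\mathcal I(E_k(x))\text{ and all }k.$$

For existence, let $q_x^k$ be the probability measure that spreads mass $1/N_{E_k(x)}$ uniformly on each $I\in\mathcal I(E_k(x))$. For $j\ge k$, $q_x^j$ and $q_x^k$ give the same mass to each such $I$. So for continuous $\varphi$ on $[0,1]$ the integrals $\int\varphi\,dq_x^k$ and $\int\varphi\,dq_x^j$ differ by at most the oscillation of $\varphi$ over lengths $\ell_{E_k(x)}\to0$. The limits define a probability measure $q_x$ by the Riesz theorem. Given $I\in\mathcal I(E_k(x))$, take continuous $\varphi$ decreasing to $1_I$, equal to $1$ on $I$ and to $0$ on the finitely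 many other intervals of the family, which are disjoint from $I$ and closed. Each has $\int\varphi\,dq_x^j=1/N_{E_k(x)}$ for $j\ge k$, and so $q_x(I)=1/N_{E_k(x)}$.

The measure $q_x$ is carried by $C_x=\bigcap_k\bigcup\mathcal I(E_k(x))$. It has no atoms, because a point lies in at most one interval of each level and $N_{E_k(x)}\to\infty$. For a closed interval $J$,
$$q_x(J)=\lim_{k\to\infty}\frac{\#\{I\in\mathcal I(E_k(x)):I\cap J\ne\emptyset\}}{N_{E_k(x)}}.\tag{9}$$
Indeed, the quotient is at least $q_x(J)$ and at most the $q_x$-measure of the closed $\ell_{E_k(x)}$-neighbourhood of $J$, which tends to $q_x(J)$. Formula (9) also shows uniqueness.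

*Measurability.* The quotients in (9) are constant in $x$ on each $E\cap K_\infty$, $E\in\mathcal E_k$, so $x\mapsto q_x(J)$ is Borel. The sets $B\times J$, with $B$ Borel and $J$ a (possibly empty) closed interval, are closed under intersection and generate the Borel sets of $\mathbb R^{n+1}$. For them $q_x(S_x)=1_B(x)q_x(J)$ is Borel in $x$. The class of $S$ for which $x\mapsto q_x(S_x)$ is Borel contains the whole space and is closed under complements and countable disjoint unions. So it contains all Borel $S$.

**Step 8: the set $A$ and the measure $\nu$.** We assemble the fibres: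
$$A=\bigcap_k\bigcup_{E\in\mathcal E_k}\bigcup_{I\in\mathcal I(E)}E\times I=\{(x,t):x\in K_\infty,\ t\in C_x\},\qquad\nu(S)=\int_{K_\infty}q_x(S_x)\,d\sigma(x).$$
The two descriptions of $A$ agree because the members of each $\mathcal E_k$ are disjoint. $A$ is Borel, $\nu(\mathbb R^{n+1}\setminus A)=0$, and $\mathrm{proj}\,\nu=\mu|_{K_\infty}$. For later use: if $E\in\mathcal E_{k-1}$, $x\in E\cap K_\infty$, $c$ is a cell of some $I\in\mathcal I(E)$, and $E'=E_k(x)$ (with its number $n'$), then by (6)
$$q_x(c)=\frac{n'}{N_{E'}}=\frac{g_k}{N_E\ell_E}.\tag{10}$$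
Here $c$ contains exactly $n'$ intervals of $\mathcal I(E')$ placed in it, and any other meets $c$ in at most a point, which has mass $0$. The value does not depend on which child contains $x$: down to the scale of cells, the mass is spread evenly along $I$.

## 11. The mass of a small box

**Claim 1.** For every dyadic $Q'$ with $\ell(Q')=\tau\le g_1$ and every closed interval $J$ of length $\tau$: $\nu(Q'\times J)\le33\,m_0\tau^n$. If $\tau=g_k$, then $\nu(Q'\times J)\le3m_0h_k^{-1}g_k^n$.

*Proof.* We use repeatedly an elementary count: *$J$ meets at most $\lfloor\tau/p\rfloor+2$ closed intervals of length $p$ with pairwise disjoint interiors, hence at most $3$ of them if $p\ge\tau$.* Indeed, of the intervals that meet $J$, all but the first and the last lie between a point of $J$ and another point of $J$, so inside $J$. Their total length is at most $\tau$.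

**Step 1: a single ancestor.** We show that only one set of the relevant earlier stage matters. Let $k\ge1$ be such that $g_{k+1}<\tau\le g_k$. For $1\le j\le k-1$, members of $\mathcal E_j$ have side greater than $g_{j+1}\ge g_k\ge\tau$. So if such a member meets $Q'$, its cube contains $Q'$. We claim by induction on $j$ that at most one member of $\mathcal E_j$ meets $Q'$, for $0\le j\le k-1$. For $j=0$ there is only $K$. For $j\ge1$, a member of $\mathcal E_j$ meeting $Q'$ is a child of the at most one member of $\mathcal E_{j-1}$ meeting $Q'$, its cube contains $Q'$, and property 5 of Lemma 2 allows only one such child. If no $E\in\mathcal E_{k-1}$ meets $Q'$, then $\nu(Q'\times J)=0$. Otherwise let $E$ be the unique one; then $\nu(Q'\times J)=\nu((E\cap Q')\times J)$.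

**Step 2: large $\tau$, namely $g_k/h_k<\tau\le g_k$.** Here the even distribution over cells is all we need. The cells of intervals in $\mathcal I(E)$ have length $g_k\ge\tau$, so $J$ meets at most $3$ of them. By (10), (4) and (7),
$$\nu(Q'\times J)\le\frac{3g_k}{N_E\ell_E}\,\sigma(E\cap Q')\le\frac{3g_k}{N_E\ell_E}\cdot\frac{D_E\tau^{n-1}}{2h_k}=\frac{3g_k}{2h_k}\,m_E\tau^{n-1}\le\frac{3m_0g_k\tau^{n-1}}{h_k}.$$
Since $g_k/h_k<\tau$, this is at most $3m_0\tau^n$. If $\tau=g_k$, it equals $3m_0h_k^{-1}g_k^n$, which is the second assertion. (As $h_k>1$, $\tau=g_k$ always falls under this step.)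

**Step 3: small $\tau$, namely $g_{k+1}<\tau\le g_k/h_k$; splitting.** We separate the children of $E$ by size. Let $\alpha$ be the set of children $E'$ of $E$ that meet $Q'$ and have $\ell_{E'}<\tau$; for these $Q_{E'}\subset Q'$. A child $E^*$ of $E$ that meets $Q'$ and has $\ell_{E^*}\ge\tau$ satisfies $Q'\subset Q_{E^*}$, and by property 5 there is at most one such. Every point of $K_\infty\cap E\cap Q'$ lies in a member of $\alpha$ or in $E^*$.

**Step 4: small $\tau$; the contribution of $\alpha$.** This is where the colours and property 4 are used. Slots have length $g_k/h_k\ge\tau$, so $J$ meets at most $3$ slots of intervals in $\mathcal I(E)$. In a slot of colour $c$ only members of $\alpha$ of colour $c$ have intervals. For each such $E'$ they lie in parts of length $p'$, so $J$ meets at most $\tau/p'+2$ of them, each of $q_x$-mass $1/N_{E'}$ for $x\in E'\cap K_\infty$. Since $\sigma(E'\cap K_\infty)/N_{E'}\le w_{E'}$, the contribution of $\alpha$ is at most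
$$3\max_c\sum_{E'\in\alpha\text{ of colour }c}\Big(\frac\tau{p'}+2\Big)w_{E'}.\tag{11}$$

*The terms $\tau/p'$.* By (6),
$$\frac{w_{E'}}{p'}=\frac{\sigma(E')}{N_{E'}}\cdot\frac{h_kn'}{g_k}=\frac{h_k\,\sigma(E')}{N_E\ell_E}.$$
The sets $E'\in\alpha$ are disjoint subsets of $E\cap Q'$, so by (4) and (7)
$$\sum_{E'\in\alpha}\frac{w_{E'}}{p'}\le\frac{h_k\,\sigma(E\cap Q')}{N_E\ell_E}\le\frac{h_k}{N_E\ell_E}\cdot\frac{D_E\tau^{n-1}}{2h_k}=\tfrac12m_E\tau^{n-1}\le m_0\tau^{n-1}.$$
The factor $h_k$ caused by the slots has been absorbed by (4). So these terms contribute at most $m_0\tau^n$ to the sum in (11).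

*The terms $2$.* By (7), $w_{E'}\le2m_0\ell_{E'}^n$. Fix a colour $c$. Among the distinct cubes $Q_{E'}$ with $E'\in\alpha$ of colour $c$, the maximal ones are disjoint subcubes of $Q'$, so the sum of their $\ell^n$ is at most $\tau^n$. A non-maximal one is strictly contained in a maximal one. Its exponent $u$ is larger and congruent modulo $h_k$, so its side is smaller by a factor at most $2^{-h_k}$. By property 4, the non-maximal cubes inside a given maximal one of side $\ell$ have $\sum\ell_{E'}^n\le\ell^n$. Summed over the maximal ones this is at most another $\tau^n$. So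
$$\sum_{E'\in\alpha\text{ of colour }c}2w_{E'}\le4m_0\cdot2\tau^n=8m_0\tau^n .$$
Altogether (11) is at most $3(1+8)m_0\tau^n=27m_0\tau^n$.

**Step 5: small $\tau$; the contribution of $E^*$.** Here we use that no subcube of $Q_{E^*}$ is denser than $Q_{E^*}$. The intervals of $E^*\in\mathcal E_k$ are divided into cells of length $g_{k+1}<\tau$, of which $J$ meets at most $\tau/g_{k+1}+2\le3\tau/g_{k+1}$. By (10) with $k+1$ in place of $k$, each has $q_x$-mass $g_{k+1}/(N_{E^*}\ell_{E^*})$ for $x\in E^*\cap K_\infty$. With property 2 of Lemma 2 and (7),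
$$\nu((E^*\cap Q')\times J)\le\frac{3\tau\,\sigma(E^*\cap Q')}{N_{E^*}\ell_{E^*}}\le\frac{3\tau\,D_{E^*}\tau^{n-1}}{N_{E^*}\ell_{E^*}}=3m_{E^*}\tau^n\le6m_0\tau^n.$$
Together with Step 4, $\nu(Q'\times J)\le33m_0\tau^n$. $\square$

## 12. Comparison with $\mathcal H^n$ and the end of the proof of Theorem A

**Step 1: upper bounds on balls.** We pass from boxes to balls. Let $0<r\le g_1$ and let $\tau$ be the power of two with $r\le\tau<2r$. Since $g_1$ is a power of two, $\tau\le g_1$. In each of the first $n$ coordinates a closed interval of length $2r\le2\tau$ meets at most $3$ half-open grid intervals of length $\tau$, and vertically it is covered by $2$ closed intervals of length $\tau$. So $B(z,r)$ is covered by at most $2\cdot3^n$ sets $Q'\times J$ as in Claim 1. For $r=g_k$ we have $\tau=g_k$. Hence, for all $z\in\mathbb R^{n+1}$,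
$$\nu(B(z,r))\le b_1r^n\ (r\le g_1),\qquad\nu(B(z,g_k))\le b_1h_k^{-1}g_k^n\ (k\ge1),\qquad b_1=2\cdot3^n\cdot33\cdot2^nm_0.\tag{12}$$

**Step 2: a lower bound for the upper density on $A$.** We look at the scales $\ell_{E_k(x)}$. Let $z=(x,t)\in A$, $E=E_k(x)$ and $t\in I\in\mathcal I(E)$. Then $E\times I\subset B(z,\sqrt{n+1}\,\ell_E)$, and by (8) and (7)
$$\nu(E\times I)=\frac{\sigma(E\cap K_\infty)}{N_E}\ge\tfrac12w_E=\tfrac12m_E\ell_E^n\ge\tfrac12m_0\ell_E^n.$$
As $\ell_{E_k(x)}\to0$, $\limsup_{r\downarrow0}\nu(B(z,r))/r^n\ge a_1:=\frac12m_0(n+1)^{-n/2}>0$ for all $z\in A$.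

**Step 3: comparability.** By (12), Step 2 and Fact 2 with $s=n$, there is $\Lambda\ge1$ with $\Lambda^{-1}\nu(S)\le\mathcal H^n(S)\le\Lambda\nu(S)$ for all Borel $S\subset A$. This is hypothesis (1) of Lemma 1.

**Step 4: pure unrectifiability.** We apply the lower-density test at the scales $g_k$. By Step 3 and (12), for $z\in A$,
$$\mathcal H^n(A\cap B(z,g_k))\le\Lambda\,\nu(B(z,g_k))\le\Lambda b_1h_k^{-1}g_k^n,$$
with $h_k\to\infty$ and $g_k\to0$. So the lower density in Fact 4 is $0$ at every point of $A$, and $A$ is purely $n$-unrectifiable.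

**Step 5: conclusion.** We correct the density. Lemma 1 applies with $G'=K_\infty$, where $\mu(K_\infty)\ge\frac12\mu(K)>0$ by (8), and with the $q_x$ of Section 10. It gives a Borel $A'\subset K_\infty\times\mathbb R$ with $\mathrm{proj}\,\mathcal H^n|_{A'}=\mu|_{K_\infty}$, contained in finitely many vertical translates of $A$ and therefore purely $n$-unrectifiable. Since $K_\infty\subset G$, this proves the local claim in Case II. With Case I (Section 7), the gluing argument (Section 5) and necessity (Section 4), Theorem A is proved. $\blacksquare$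

Pure unrectifiability of $\mu$ was not used in Case II apart from $\mu\ll\mathcal H^{n-1}$ in the case distinction. This is consistent: where $\Theta^*=0$, Fact 2 gives $\mu(S)\le\beta b\,\mathcal H^{n-1}(S)$ for every $b>0$, so $\mu$ vanishes automatically on sets of $\sigma$-finite $\mathcal H^{n-1}$-measure.

## 13. All $\sigma$-finite projections

Section 1 showed three kinds of singular measures: liftable without surfaces ($\mu_1,\mu_2$), liftable only with surfaces ($\mu_3$), and not liftable (a point mass). Together with the quoted absolutely continuous result, the proof above classifies everything.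

**Theorem B.** Let $n\ge2$, let $\mu$ be a $\sigma$-finite Borel measure on $\mathbb R^n$ with Lebesgue decomposition $\mu=\mu_a+\mu_s$, and let $f=d\mu_a/d\mathcal H^n$.

1. $\mu=\mathrm{proj}\,\mathcal H^n|_A$ for some Borel $A\subset\mathbb R^{n+1}$ if and only if $\mu_s\ll\mathcal H^{n-1}$ and $f\ge1$ $\mu_a$-a.e.
2. $\mu=\mathrm{proj}\,\mathcal H^n|_A$ for some purely $n$-unrectifiable Borel $A$ if and only if $\mu_s$ is purely $(n-1)$-unrectifiable and $f\ge1$ $\mu_a$-a.e.

The "if" parts use, for $\mu_a$ only, the absolutely continuous result quoted in Section 2. For $\mu_a=0$ they do not depend on it.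

*Proof.* Fix a Borel set $N$ with $|N|=0$, $\mu_s=\mu|_N$ and $\mu_a=\mu|_{\mathbb R^n\setminus N}$.

**Step 1: the conditions on $\mu_s$ are necessary.** This repeats Section 4, which used neither singularity nor local finiteness. If $\mu=\mathrm{proj}\,\mathcal H^n|_A$, then $\mu(B)=0$ for Borel $B$ with $\mathcal H^{n-1}(B)=0$. If $A$ is purely $n$-unrectifiable, then $\mu(B)=0$ for all $(n-1)$-rectifiable Borel $B$. Apply this to $B\cap N$.

**Step 2: $f\ge1$ is necessary.** The reason is that projections do not increase $\mathcal H^n$. Let $\mu=\mathrm{proj}\,\mathcal H^n|_A$ and let $S\subset\{f<1\}\setminus N$ be bounded and Borel. The set $\mathrm{proj}(A)\cap S$ is analytic, hence Lebesgue measurable. So there are Borel sets $T\subset\mathrm{proj}(A)\cap S$ and $Z\subset S$ with $|Z|=0$ and $(\mathrm{proj}(A)\cap S)\setminus T\subset Z$. Since $Z\cap N=\emptyset$, $\mu(Z)=\mu_a(Z)=0$. The set $S\setminus(T\cup Z)$ misses $\mathrm{proj}(A)$, so its $\mu$-measure is $0$. Hence $\mu_a(S)=\mu_a(T)$. As $\mathrm{proj}$ is $1$-Lipschitz and maps $A\cap(T\times\mathbb R)$ onto $T$,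
$$\int_Tf\,d\mathcal H^n=\mu(T)=\mathcal H^n(A\cap(T\times\mathbb R))\ge\mathcal H^n(T).$$
Since $f<1$ on $T$ and $\mathcal H^n(T)<\infty$, this forces $\mathcal H^n(T)=0$. So $\mu_a(S)=\mu_a(T)=0$. As $S$ was arbitrary, $f\ge1$ $\mu_a$-a.e.

**Step 3: sufficiency splits.** We treat the two parts of $\mu$ separately. It suffices to find $A_s\subset N\times\mathbb R$ and $A_a\subset(\mathbb R^n\setminus N)\times\mathbb R$ representing $\mu_s$ and $\mu_a$, and to take $A=A_s\cup A_a$. Countable unions of purely $n$-unrectifiable sets are purely $n$-unrectifiable.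

**Step 4: the absolutely continuous part.** We cut $\mu_a$ into pieces to which the quoted result applies. By $\sigma$-finiteness $f<\infty$ a.e. For $i\ge1$ let $P_i=\{i\le f<i+1\}\setminus N$. Each $\mu_a|_{P_i}$ is locally finite, and the $P_i$ carry $\mu_a$. Since $\mathcal H^n(B(x,r))=(2r)^n$ in $\mathbb R^n$, Lebesgue differentiation gives $\lim_{r\downarrow0}\mu_a(P_i\cap B(x,r))/(2r)^n=f(x)\ge1$ for $\mu_a$-a.e. $x\in P_i$. The quoted result gives purely $n$-unrectifiable Borel $A_i$ representing $\mu_a|_{P_i}$. Then $A_a=\bigcup_i A_i\cap(P_i\times\mathbb R)$ represents $\mu_a$.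

**Step 5: the singular part.** We reduce to finite measures. Partition $N$ into countably many Borel sets $P_i$ with $\mu_s(P_i)<\infty$. It suffices to represent each finite singular measure $\mu_s|_{P_i}$ by a set $A_i$ and to take $A_s=\bigcup_iA_i\cap(P_i\times\mathbb R)$. In part 2 this is Theorem A.

In part 1, run Sections 5–12 for $\mu_s|_{P_i}$, dropping "purely $n$-unrectifiable" from the class $\mathcal D$ and from the local claim. Pure $(n-1)$-unrectifiability of the measure was used in only two places. The first was to get $\mu\ll\mathcal H^{n-1}$, and hence $\Theta^*<\infty$ a.e. in Section 7; this is now assumed. The second was in Steps 2 and 3 of Section 7, to see that $G'$ is purely $(n-1)$-unrectifiable and hence that $G'\times[0,1]$ is purely $n$-unrectifiable; this is no longer needed. The density bounds and the application of Lemma 1 in Step 4 of Section 7, and all of Sections 9–12, do not use it. So $\mu_s\ll\mathcal H^{n-1}$ suffices for a Borel representing set. $\blacksquare$
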